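\title{Finite generation of the invariants of the additive group in every characteristic}

\begin{abstract}
We prove that for every finite-dimensional rational representation $V$ of the additive group $\mathbb{G}_a$ over an algebraically closed field $K$ of any characteristic, the ring of invariants $K[V]^{\mathbb{G}_a}$ is finitely generated. In positive characteristic $V$ need not extend to a representation of $\mathrm{SL}_2$. However, the vector bundle on $\mathbb{A}^2\setminus\{0\}$ associated with $V$ always extends across the origin, and this exhibits $K[V]^{\mathbb{G}_a}$ as the ring of $\mathrm{SL}_2$-invariants of a polynomial ring in $\dim V+2$ variables. Finite generation follows for all linear algebraic groups, and all affine group schemes of finite type, whose unipotent radical has dimension at most one.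
\end{abstract}

\section{Introduction}

Let $K$ be an algebraically closed field and let $\mathbb{G}_a=(K,+)$ be the additive group, viewed as a linear algebraic group. A \emph{representation} of $\mathbb{G}_a$ is a finite-dimensional $K$-vector space $V$ with a morphism of algebraic groups $\rho\colon\mathbb{G}_a\to\mathrm{GL}(V)$; in a basis, $\rho(t)$ is a matrix with entries in $K[t]$ and $\rho(t+t')=\rho(t)\rho(t')$. The group acts on the ring $K[V]$ of polynomial functions on $V$ by $(\sigma\cdot f)(v)=f(\sigma^{-1}v)$. The ring of invariants $K[V]^{\mathbb{G}_a}$ consists of the polynomial functions that are constant on orbits. It is finitely generated as a $K$-algebra when all such functions are polynomials in finitely many of them.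

For reductive groups finite generation holds for every representation (fact (F1) in Section~\ref{sec:facts}). The group $\mathbb{G}_a$ is not reductive, and without reductivity finite generation can fail: Nagata's counterexamples to Hilbert's 14th problem \cite{Nagata59} are linear actions of vector groups $\mathbb{G}_a^m$ over suitable fields. For $m=1$ and $\operatorname{char}K=0$, finite generation is a theorem of Weitzenb\"ock (see also Seshadri). The following problem is posed in \cite{InvTh}.

\medskip
\noindent\textbf{Problem.} \emph{Let $\operatorname{char}K=p>0$. Is $K[V]^{\mathbb{G}_a}$ finitely generated for every representation $V$ of $\mathbb{G}_a$?}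
\medskip

To see what is at stake, identify $\mathbb{G}_a$ with the subgroup $U$ of $\mathrm{SL}_2$ formed by the matrices $u(t)=\left(\begin{smallmatrix}1&t\\0&1\end{smallmatrix}\right)$. In characteristic $0$ every representation of $U$ is the restriction of a representation of $\mathrm{SL}_2$. Indeed, differentiating $\rho(t+t')=\rho(t)\rho(t')$ gives $\rho(t)=\sum_i t^iD^i/i!$ with $D=\rho'(0)$, and $D$ is nilpotent because $\rho(t)$ is polynomial in $t$. On $\operatorname{Sym}^n(K^2)$ the operator $D$ sends $e_1^{n-i}e_2^{i}$ to $i\,e_1^{n-i+1}e_2^{i-1}$, so it is a single Jordan block of size $n+1$; hence $V$ is a direct sum of such symmetric powers. Whenever $V$ extends to $\mathrm{SL}_2$ there is the classical isomorphism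
\begin{equation}\label{eq:classical}
K[V]^{\mathbb{G}_a}\cong K[V\oplus K^2]^{\mathrm{SL}_2}
\end{equation}
(Proposition~\ref{prop:extend} below), and the right-hand side is finitely generated because $\mathrm{SL}_2$ is reductive. In characteristic $p$ the first step breaks down already in dimension two.

\begin{example}\label{ex:noext}
Let $\operatorname{char}K=p$ and $\varphi(t)=t+t^p$. Then $\varphi(t+t')=\varphi(t)+\varphi(t')$, so $\rho(t)=1+\varphi(t)N$ with $N=\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$ is a representation on $K^2$. It does not extend to $\mathrm{SL}_2$. Otherwise let $\tau$ be the matrix by which $\operatorname{diag}(\lambda,\lambda^{-1})$ acts. This element conjugates $u(t)$ to $u(\lambda^2t)$, so $\varphi(\lambda^2t)N=\varphi(t)\,\tau N\tau^{-1}$ for all $t$. The coefficients of $t$ and $t^p$ give $\lambda^2N=\tau N\tau^{-1}=\lambda^{2p}N$, which is false when $\lambda^{2p-2}\ne1$.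
\end{example}

Moreover, in characteristic $p$ every representation of $\mathbb{G}_a^m$ restricts to one of $\mathbb{G}_a$ along the homomorphism $t\mapsto(t,t^p,\dots,t^{p^{m-1}})$, whose image lies in no hyperplane. One might therefore guess that the behavior of vector groups reappears and that the answer is negative. It is positive, by a proof that works in every characteristic.

\begin{theorem}\label{thm:A}
Let $K$ be algebraically closed of arbitrary characteristic, let $V$ be a representation of $\mathbb{G}_a$, and let $r=\dim V$. There is a rational action of $\mathrm{SL}_2$ by $K$-algebra automorphisms on a polynomial ring $A$ in $r+2$ variables such that $K[V]^{\mathbb{G}_a}\cong A^{\mathrm{SL}_2}$. In particular, $K[V]^{\mathbb{G}_a}$ is finitely generated.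
\end{theorem}

The \emph{unipotent radical} $R_u(H)$ of a linear algebraic group $H$ is the largest connected normal unipotent subgroup of the identity component $H^\circ$. Theorem~\ref{thm:A} has two consequences.

\begin{theorem}\label{thm:B}
Let $K$ be algebraically closed of arbitrary characteristic and let $H$ be a linear algebraic group over $K$, not necessarily connected, with $\dim R_u(H)\le1$. Then $K[V]^H$ is finitely generated for every rational representation $V$ of $H$. Moreover, for every finite-dimensional rational $H$-module $N$, the module of covariants $(K[V]\otimes N)^H$ is a finitely generated $K[V]^H$-module.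
\end{theorem}

\begin{theorem}\label{thm:C}
Let $k$ be any field and $H$ an affine group scheme of finite type over $k$, possibly non-reduced, such that the unipotent radical of $(H_{\bar k})_{\mathrm{red}}$ has dimension at most $1$. Then $k[V]^H$ is finitely generated for every finite-dimensional $H$-module $V$.
\end{theorem}

The idea for Theorem~\ref{thm:A} is to keep the geometry behind \eqref{eq:classical} and to drop the extension of $V$. Sending a matrix to its first column identifies the cosets $gU$ in $\mathrm{SL}_2$ with the points of $\mathbb{A}^2\setminus\{0\}$. Every $U$-module $V$ defines a vector bundle over $\mathbb{A}^2\setminus\{0\}$ with fiber $V$ and with an action of $\mathrm{SL}_2$. Let $A$ be the ring of functions on its total space. Then $A^{\mathrm{SL}_2}=K[V]^U$ for formal reasons, and the task is to show that $A$ is finitely generated. When $V$ extends to $\mathrm{SL}_2$ the bundle is equivariantly trivial. The new point is that this is not needed. Because the base is a smooth surface with one point removed, the bundle extends to a vector bundle on $\mathbb{A}^2$, and removing the fiber over the origin, which has codimension two, does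 not change the ring of functions. We carry this out algebraically, with two explicit charts; the language of bundles serves only as a guide.

\section{Standard facts}\label{sec:facts}

Until the proof of Theorem~\ref{thm:C}, $K$ is algebraically closed of arbitrary characteristic. An action of a linear algebraic group $G$ on a $K$-vector space $W$, possibly of infinite dimension, is \emph{rational} if every element of $W$ lies in a finite-dimensional $G$-stable subspace $W'$ on which $G$ acts through a morphism $G\to\mathrm{GL}(W')$. A $G$-stable subspace of a rational module is rational, and if $G$ acts on an affine variety $X$ by a morphism $G\times X\to X$, then $K[X]$ is a rational module.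

A connected group is \emph{reductive} if its unipotent radical is trivial; $\mathrm{SL}_2$ is an example. A group $G$ is \emph{geometrically reductive} if for every representation $W$ and every nonzero fixed vector $w\in W$ there is a homogeneous $f\in K[W]^G$ of positive degree with $f(w)\ne0$. The group $U$ is not: on $K^2$ it acts by $(x,y)\mapsto(x+ty,y)$, the invariants are $K[y]$, and $y$ vanishes at the fixed vector $(1,0)$.

For a nonzero finitely generated module $L$ over a noetherian local ring $(R,\mathfrak{m})$, a sequence $x_1,\dots,x_s\in\mathfrak{m}$ is \emph{$L$-regular} if each $x_i$ is a non-zero-divisor on $L/(x_1,\dots,x_{i-1})L$, and $\operatorname{depth}L$ is the largest length of such a sequence. The proof of Theorem~\ref{thm:A} uses three published results.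
\begin{itemize}
\item[(F1)] Reductive groups are geometrically reductive (Haboush \cite{Haboush}; for $\mathrm{SL}_2$ in characteristic $p$, Seshadri). If a geometrically reductive group $G$ acts rationally by automorphisms on a finitely generated $K$-algebra $A$, then $A^G$ is finitely generated (Nagata \cite{Nagata64}).
\item[(F2)] (Auslander--Buchsbaum formula.) Let $R$ be a regular local ring of dimension $n$ and $L\neq0$ a finitely generated $R$-module. Then $L$ has finite projective dimension, and $\operatorname{pd}L+\operatorname{depth}L=n$. In particular, if $\operatorname{depth}L\ge n$, then $L$ is projective, hence free.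
\item[(F3)] Finitely generated projective modules over a polynomial ring $K[a,c]$ in two variables are free (Seshadri, 1958; a case of the Quillen--Suslin theorem).
\end{itemize}
Finite generation needs only (F1) and (F2). Fact (F3) serves only to see that $A$ is a polynomial ring.

\section{The algebra $A$ and its two charts}\label{sec:A}

Let $G=\mathrm{SL}_2$ with coordinates $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$, and regard $V$ as a $U$-module, writing $u(t)v$ for $\rho(t)v$. The ring $K[G]$ is a domain, since $ad-bc-1$ is linear in $a$ with coprime coefficients and so irreducible; hence $K[G\times V]=K[G]\otimes K[V]$ is a domain. Right multiplication by $u(t)$ fixes $a$ and $c$ and sends $b\mapsto b+ta$, $d\mapsto d+tc$. Every nonzero vector is the first column of some $g\in G$, so $a$ and $c$ are algebraically independent and $S=K[a,c]\subset K[G]$ is a polynomial ring.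

We want a ring with an action of $G$ whose invariants are $K[V]^U$. Since $G$ does not act on $V$, we let it act on a separate factor $G$ and tie the two factors together through $U$:
\begin{equation}\label{eq:defA}
A=\{F\in K[G\times V]\;:\;F(gu,v)=F(g,uv)\ \text{for all }g\in G,\ u\in U,\ v\in V\}.
\end{equation}
These are the functions that are constant on the orbits of the $U$-action $(g,v)\mapsto(gu,u^{-1}v)$, that is, the functions on the bundle of the introduction. We call the condition in \eqref{eq:defA} \emph{equivariance}. The set $A$ is a $K$-subalgebra, and it contains $S$. It is graded, $A=\bigoplus_{j\ge0}A_j$, by the degree in $v$: since $u$ acts linearly on $V$, the degree-$j$ parts in $v$ of $F(gu,v)$ and $F(g,uv)$ are $F_j(gu,v)$ and $F_j(g,uv)$, where $F_j$ is the degree-$j$ part of $F$. Each $A_j$ is a torsion-free $S$-module. The group $G$ acts on $K[G\times V]$ rationally by $(h\cdot F)(g,v)=F(h^{-1}g,v)$. Left and right multiplication commute, so $A$ is $G$-stable and the action on $A$ is rational.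

\begin{lemma}\label{lem:inv}
$A^G\cong K[V]^U$ as $K$-algebras.
\end{lemma}

\begin{proof}
An element $F\in K[G\times V]$ is $G$-invariant if and only if it does not depend on $g$, say $F(g,v)=f(v)$. For such $F$, equivariance reads $f(v)=f(uv)$ for all $u,v$, that is, $f\in K[V]^U$.
\end{proof}

By (F1) it now suffices to show that $A$ is finitely generated. This is not automatic: $A$ is itself a ring of $U$-invariants. What has been gained is that $U$ acts freely on $G\times V$, and that over the open sets $a\ne0$ and $c\ne0$ the invariants can be written down. The tool is a function on $G$ that $u(t)$ translates by $t$. There are two natural ones, $b/a$ and $d/c$, and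
\begin{equation}\label{eq:trans}
\frac dc-\frac ba=\frac{ad-bc}{ac}=\frac1{ac}.
\end{equation}
For an $S$-module $L$ we write $L_a$, $L_c$, $L_{ac}$ for the localizations at the powers of $a$, $c$, $ac$.

\begin{lemma}\label{lem:charts}
The formulas
\[
\Phi_1(f)(g,v)=f\bigl(a,c,u(b/a)v\bigr),\qquad \Phi_2(f)(g,v)=f\bigl(a,c,u(d/c)v\bigr)
\]
define an isomorphism $\Phi_1\colon S_a\otimes K[V]\to A_a$ of graded $S_a$-algebras and an isomorphism $\Phi_2\colon S_c\otimes K[V]\to A_c$ of graded $S_c$-algebras.
\end{lemma}

\begin{proof}
The ring $K[G\times V]_a$ is the ring of regular functions on $\{a\ne0\}\times V$. Since $a$ is unchanged by $g\mapsto gu$, a function $F$ in this ring is equivariant if and only if $a^nF$ is. Hence $A_a$ is the set of equivariant elements of $K[G\times V]_a$. Put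
\[
s_1(a,c)=\begin{pmatrix}a&0\\c&a^{-1}\end{pmatrix},\qquad s_2(a,c)=\begin{pmatrix}a&-c^{-1}\\c&0\end{pmatrix}.
\]
Both have determinant $1$ and first column $(a,c)$. If $a\ne0$, then $g=s_1(a,c)u(b/a)$, because the second column of this product is $(b,(bc+1)/a)=(b,d)$. If $c\ne0$, then $g=s_2(a,c)u(d/c)$, because the second column is $((ad-1)/c,d)=(b,d)$.

For $f\in S_a\otimes K[V]$ the function $\Phi_1(f)$ is regular on $\{a\ne0\}\times V$. It is equivariant: replacing $g$ by $gu(t)$ fixes $a,c$ and replaces $u(b/a)$ by $u(b/a+t)=u(b/a)u(t)$. The map $\Phi_1$ is an $S_a$-algebra homomorphism and preserves degrees in $v$. Define $\Psi_1\colon A_a\to S_a\otimes K[V]$ by $\Psi_1(F)(a,c,v)=F(s_1(a,c),v)$. Then $\Psi_1\Phi_1(f)=f$, since $b/a$ vanishes at $s_1(a,c)$, and for $F\in A_a$ equivariance gives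
\[
\Phi_1\Psi_1(F)(g,v)=F\bigl(s_1(a,c),u(b/a)v\bigr)=F\bigl(s_1(a,c)u(b/a),v\bigr)=F(g,v).
\]
The argument for $\Phi_2$ is the same with $s_2$ and $d/c$, since $d/c$ vanishes at $s_2(a,c)$ and is translated by $t$ under $g\mapsto gu(t)$.
\end{proof}

The two charts determine $A$.

\begin{lemma}\label{lem:cap}
For all $j$ we have $A_j=(A_j)_a\cap(A_j)_c$ inside $(A_j)_{ac}$.
\end{lemma}

\begin{proof}
Let $F$ lie in the intersection, so that $a^nF$ and $c^nF$ lie in $A_j$ for some $n$. Since $ad-bc=1$, raising to the power $2n$ gives $\xi,\eta\in K[G]$ with $\xi a^n+\eta c^n=1$. Then $F=\xi\,a^nF+\eta\,c^nF\in K[G\times V]$, and $F$ is equivariant and of degree $j$ because $a^nF$ is.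
\end{proof}

In $K[G]$ the elements $a,c$ generate the unit ideal, so this is only the statement that two open sets cover $G$. In $S$ they generate the maximal ideal of the origin, and for $S$-modules the property $L=L_a\cap L_c$ is a real condition. It holds for $S$ itself: $S_{ac}$ has the basis $a^ic^k$ with $i,k\in\mathbb{Z}$, and $S_a$, $S_c$ are spanned by the monomials with $k\ge0$ and $i\ge0$ respectively, so
\begin{equation}\label{eq:Scap}
S_a\cap S_c=S .
\end{equation}
It fails for the ideal $(a,c)$, for which the intersection is $S$.

For $j=0$, Lemmas~\ref{lem:charts} and \ref{lem:cap} and \eqref{eq:Scap} give $A_0=S$; in other words, the functions on $G$ invariant under right multiplication by $U$ form the ring $S$. This suffices to compute $A$ when $V$ extends.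

\begin{proposition}\label{prop:extend}
If $V$ is the restriction of an $\mathrm{SL}_2$-module, then $A\cong K[V\oplus K^2]$ and $A_1\cong S\otimes V^*$, both $G$-equivariantly. Hence \eqref{eq:classical} holds.
\end{proposition}

\begin{proof}
For $F\in K[G\times V]$ put $F'(g,w)=F(g,g^{-1}w)$. This is a graded automorphism of $K[G\times V]$, and $F$ is equivariant if and only if $F'(gu,w)=F'(g,w)$. Expanding $F'$ in a basis of $K[V]$ shows that this means $F'\in S\otimes K[V]=K[K^2\oplus V]$, where $K^2$ is the space of first columns. Finally $(h\cdot F)'(g,w)=F(h^{-1}g,g^{-1}w)=F'(h^{-1}g,h^{-1}w)$, which is the natural action on $K[K^2\oplus V]$. Now apply Lemma~\ref{lem:inv}.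
\end{proof}

In this case $A=\operatorname{Sym}_S(A_1)$ with $A_1$ free over $S$. We shall prove that this statement holds for every $V$. Put $M=A_1$ and let $E=V^*\subset K[V]$ be the space of linear forms. By Lemma~\ref{lem:charts}, $M_a\cong S_a\otimes E$ and $M_c\cong S_c\otimes E$ are free of rank $r$.

\section{The module $M$ for a representation that does not extend}\label{sec:example}

Let $V=K^2$ be the representation of Example~\ref{ex:noext}, so that $u(t)(x,y)=(x+\varphi(t)y,\,y)$ with $\varphi(t)=t+t^p$. We compute $M$ by hand. By Lemma~\ref{lem:charts}, $M_a$ has the $S_a$-basis $X_1,y$ and $M_c$ has the $S_c$-basis $X_2,y$, where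
\[
X_1=x+\varphi(b/a)\,y,\qquad X_2=x+\varphi(d/c)\,y .
\]
Put $w=(ac)^{p-1}$. By \eqref{eq:trans} and additivity of $\varphi$,
\[
X_2-X_1=\varphi\Bigl(\frac1{ac}\Bigr)y=\frac{1+w}{(ac)^p}\,y .
\]
Clearing denominators gives two elements of $M$, namely
\[
m_1=a^pX_1=a^px+(a^{p-1}b+b^p)y,\qquad m_2=c^pX_2=c^px+(c^{p-1}d+d^p)y,
\]
and together with $y\in M$ they satisfy
\begin{equation}\label{eq:rel}
a^pm_2-c^pm_1=(1+w)\,y .
\end{equation}

\emph{The elements $m_1,m_2,y$ generate $M$.} Write $m\in M$ as $\alpha X_1+\beta y=\alpha X_2+\beta' y$ with $\beta'=\beta-\alpha(1+w)(ac)^{-p}$. Membership in $M_a$ and $M_c$ gives $\alpha\in S_a\cap S_c=S$, $\beta\in S_a$, $\beta'\in S_c$. So $(1+w)\,\alpha\,(ac)^{-p}$ vanishes in $Q=S_{ac}/(S_a+S_c)$. The module $Q$ has the basis $a^{-i}c^{-k}$ with $i,k\ge1$, so each $q\in Q$ is killed by a power of $w$, and $q=(1-w+w^2-\cdots)(1+w)q$. Thus $1+w$ acts injectively on $Q$, and $\alpha\,(ac)^{-p}=0$ in $Q$. This says that every monomial of $\alpha$ is divisible by $a^p$ or $c^p$, so $\alpha=\alpha_1a^p+\alpha_2c^p$ with $\alpha_1,\alpha_2\in S$. Then $m-\alpha_1m_1-\alpha_2m_2=\gamma y$ lies in $M$, and $\gamma\in S_a\cap S_c=S$.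

\emph{The module $M$ is free.} At the origin $1+w$ is a unit, so \eqref{eq:rel} makes $y$ redundant and $M$ is locally generated by two elements. A global basis also exists. Put $m_3=(1-w)m_2+a^{p-2}c^{2p-2}y$. Since $a^p\cdot a^{p-2}c^{2p-2}=w^2$, the matrix
\[
\begin{pmatrix}a^p&-(1+w)\\1-w&a^{p-2}c^{2p-2}\end{pmatrix}
\]
has determinant $w^2+(1-w^2)=1$, and by \eqref{eq:rel} it expresses $c^pm_1$ and $m_3$ in terms of $m_2$ and $y$. Hence $m_2,y\in Sm_1+Sm_3$; for instance $y=a^pm_3-(1-w)c^pm_1$. So $m_1,m_3$ generate $M$, and they are independent because $M_a$ is free of rank $2$.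

The map $m\mapsto\alpha$ presents $M$ as an extension of the ideal $(a^p,c^p)$, which is not free, by $Sy$; yet $M$ is free. The next section shows that this is forced by the property $M=M_a\cap M_c$, and that it implies $A=K[a,c,m_1,m_3]$ in this example.

\section{Extension across the origin and the proof of Theorem~\ref{thm:A}}\label{sec:ext}

For general $V$ we cannot list generators of $M$. The following proposition uses only the properties of $M$ established in Section~\ref{sec:A}. Geometrically, it says that the bundle extends to a vector bundle on $\mathbb{A}^2$.

\begin{proposition}\label{prop:proj}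
Let $M$ be a torsion-free $S$-module such that $M_a$ and $M_c$ are free of rank $r$ over $S_a$ and $S_c$, and $M=M_a\cap M_c$ inside $M_{ac}$. Then $M$ is a finitely generated projective $S$-module of rank $r$.
\end{proposition}

\begin{proof}
If $r=0$, then $M\subset M_a=0$. Let $r\ge1$.

\emph{Finite generation.} The plan is to trap $M$ inside a free module by bounding the powers of $a$ in denominators; the chart $M_c$ supplies the bound. Multiplying a basis of $M_a$ by a power of $a$, we obtain an $S_a$-basis $e_1,\dots,e_r$ of $M_a$ with all $e_i\in M$. In the same way we obtain an $S_c$-basis $e'_1,\dots,e'_r$ of $M_c$ with all $e'_k\in M$. Since $e'_k\in M\subset\bigoplus_iS_ae_i$, there is $n$ with $e'_k\in a^{-n}\bigoplus_iSe_i$ for all $k$. Therefore $M_c\subset a^{-n}\bigoplus_iS_ce_i$. The $e_i$ form an $S_{ac}$-basis of $M_{ac}$, so the coordinates of an element of $M\subset M_a\cap M_c$ lie in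
\[
S_a\cap a^{-n}S_c=a^{-n}(S_a\cap S_c)=a^{-n}S
\]
by \eqref{eq:Scap}. Thus $M\subset a^{-n}\bigoplus_iSe_i$, and $M$ is finitely generated since $S$ is noetherian.

\emph{Projectivity.} A finitely generated module over a noetherian ring is projective if its localizations at all maximal ideals are free. A maximal ideal other than $\mathfrak{m}=(a,c)$ omits $a$ or $c$, and there the localization of $M$ is a localization of $M_a$ or $M_c$, hence free. It remains to treat $\mathfrak{m}$. The element $a$ is a non-zero-divisor on $M$. The element $c$ is a non-zero-divisor on $M/aM$: if $cm=am'$ with $m,m'\in M$, then $m/a=m'/c$ lies in $M_a\cap M_c=M$, so $m\in aM$. Both properties persist after localizing at $\mathfrak{m}$, and $M_{\mathfrak{m}}\supset M\ne0$. So $M_{\mathfrak{m}}$ has depth at least $2$ over the regular local ring $S_{\mathfrak{m}}$ of dimension $2$, and it is free by (F2). The rank is $r$ since $M_a$ has rank $r$.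
\end{proof}

\begin{remark}\label{rem:dim}
The intersection property yields depth $2$ and no more, so it matters that $\dim S=2$. In $T=K[x,y,z]$ let $L$ be the kernel of $T^3\to T$, $(f_1,f_2,f_3)\mapsto xf_1+yf_2+zf_3$. Away from the origin this map is onto, so $L$ is locally free of rank $2$ there, and $L=L_x\cap L_y$ because $T_x\cap T_y=T$. But $L$ is graded, it is zero in degree $0$, and in degree $1$ it contains the independent elements $(y,-x,0)$, $(z,0,-x)$, $(0,z,-y)$. So $L$ needs three generators at the origin and is not free there.
\end{remark}

The same bounding argument shows that each $A_j$ is finitely generated over $S$, but this does not bound the degrees of algebra generators. We show that $A$ is generated in degree one. Over each chart this is Lemma~\ref{lem:charts}; to pass to the intersection we need $\operatorname{Sym}^j_S(M)$ to have the intersection property too, and this is where projectivity enters.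

\begin{proposition}\label{prop:sym}
The homomorphism of graded $S$-algebras $\theta\colon\operatorname{Sym}_S(M)\to A$ induced by the inclusion $M=A_1\subset A$ is an isomorphism.
\end{proposition}

\begin{proof}
Symmetric powers commute with localization. Under $\Phi_1$, the map $\theta_a$ becomes the natural map $\operatorname{Sym}_{S_a}(S_a\otimes E)\to S_a\otimes K[V]$, which is an isomorphism because $K[V]=\operatorname{Sym}(E)$. Using $\Phi_2$, so is $\theta_c$, and then so is $\theta_{ac}$.

Fix $j$ and put $P=\operatorname{Sym}^j_S(M)$. By Lemmas~\ref{lem:charts} and \ref{lem:cap}, Proposition~\ref{prop:proj} applies to $M$, so $M$ is a direct summand of a free module $F$. Then $P$ is a direct summand of the free module $\operatorname{Sym}^j_S(F)$, so $P$ is projective, hence flat. By \eqref{eq:Scap} the sequence $0\to S\to S_a\oplus S_c\to S_{ac}$, with last map $(\xi,\eta)\mapsto\xi-\eta$, is exact, and it stays exact when tensored with $P$. This gives the top row of the commutative diagram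
\[
\begin{array}{ccccccc}
0&\to&P&\to&P_a\oplus P_c&\to&P_{ac}\\
&&\downarrow&&\downarrow&&\downarrow\\
0&\to&A_j&\to&(A_j)_a\oplus(A_j)_c&\to&(A_j)_{ac}
\end{array}
\]
whose vertical maps are induced by $\theta$. The bottom row is exact by Lemma~\ref{lem:cap}. The second and third vertical maps are isomorphisms, so they identify the kernels $P$ and $A_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:proj} and \ref{prop:sym}, the $K$-algebra $A$ is generated by $a$, $c$ and finitely many generators of the $S$-module $M$. The group $\mathrm{SL}_2$ acts rationally on $A$ by automorphisms and is geometrically reductive, so $A^{\mathrm{SL}_2}$ is finitely generated by (F1). By Lemma~\ref{lem:inv}, $A^{\mathrm{SL}_2}\cong K[V]^{\mathbb{G}_a}$. Finally, $M$ is free of rank $r$ by (F3), so $A=\operatorname{Sym}_S(M)$ is a polynomial ring in $r$ variables over $S=K[a,c]$.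
\end{proof}

The linearity of the action on $V$ was used to grade $A$, and so to single out $M$. The characteristic of $K$ was not used. The subring $S$ and the submodule $M$ are $G$-stable, so every representation of $\mathbb{G}_a$ yields an $\mathrm{SL}_2$-equivariant vector bundle on $\mathbb{A}^2$, with total space $\operatorname{Spec}A$. We do not claim that $\mathrm{SL}_2$ acts linearly on the $r+2$ variables; this is why (F1) is needed for arbitrary finitely generated algebras.

\section{Unipotent radical of dimension at most one}\label{sec:BC}

Three more published results are used here.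
\begin{itemize}
\item[(F4)] A connected one-dimensional unipotent group over $K$ is isomorphic to $\mathbb{G}_a$ \cite[Thm.~10.9]{Borel}.
\item[(F5)] (Noether.) The invariants of a finite group acting on a finitely generated $K$-algebra are finitely generated.
\item[(F6)] (Cartier.) Affine group schemes of finite type over a field of characteristic $0$ are reduced.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We take invariants in three stages, along $R\subset H^\circ\subset H$ with $R=R_u(H)$. Put $B=K[V]^R$. If $\dim R=0$, then $R$ is trivial and $B=K[V]$. If $\dim R=1$, then $R\cong\mathbb{G}_a$ by (F4) and $B$ is finitely generated by Theorem~\ref{thm:A}. This is the only use of the hypothesis on $R$.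

Conjugation by an element of $H$ is an automorphism of $H^\circ$ and so preserves $R$. Thus $R$ is normal in $H$, and $B$ is an $H$-stable subspace of $K[V]$. On a finite-dimensional $H$-stable subspace $W'\subset B$ the morphism $H\to\mathrm{GL}(W')$ is trivial on $R$ and factors through the quotient group $H/R$; so $H/R$ acts rationally on $B$. The connected group $H^\circ/R$ is reductive, because the preimage of its unipotent radical is a connected normal unipotent subgroup of $H^\circ$ containing $R$, hence equal to $R$. By (F1), $K[V]^{H^\circ}=B^{H^\circ/R}$ is finitely generated. The group $H/H^\circ$ is finite, so $K[V]^H=(K[V]^{H^\circ})^{H/H^\circ}$ is finitely generated by (F5).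

For covariants, apply this to the representation $V\oplus N^*$. The linear forms on $N^*$ form the $H$-module $N$, so $K[V\oplus N^*]=\bigoplus_jK[V]\otimes\operatorname{Sym}^j(N)$ is graded by $j$ with $H$-stable pieces. Hence $K[V\oplus N^*]^H$ is a finitely generated algebra graded by $j\ge0$, with degree-$0$ part $K[V]^H$ and degree-$1$ part $(K[V]\otimes N)^H$. Choose finitely many homogeneous generators. A monomial of degree $1$ in them is a product of one generator of degree $1$ and generators of degree $0$. So the generators of degree $1$ span $(K[V]\otimes N)^H$ over $K[V]^H$.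
\end{proof}

For a group scheme $H$ over $k$ and a finite-dimensional $H$-module $V$, let $k[V]=\operatorname{Sym}(V^*)$ and let $\Delta\colon k[V]\to k[V]\otimes k[H]$ be the coaction, the $k$-algebra homomorphism that corresponds to the action morphism. By definition $k[V]^H$ is the kernel of the $k$-linear map $f\mapsto\Delta(f)-f\otimes1$. When $k=K$ is algebraically closed and $H$ is reduced, $K[V]\otimes K[H]$ is the ring of functions on the variety $V\times H$, and this is the usual ring of invariants. In general $H$ has fewer invariants than $H_{\mathrm{red}}$, but in characteristic $p$ the difference disappears after a Frobenius power. For example, let $K[H]=K[t]/(t^p)$, the subgroup scheme $t^p=0$ of $\mathbb{G}_a$, and $\Delta(x)=x\otimes1+y\otimes t$, $\Delta(y)=y\otimes1$. Then $H_{\mathrm{red}}$ is trivial, $x$ is not $H$-invariant, and $x^p$ is.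

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Reduction to an algebraically closed field.} Let $B_0=k[V]^H$. Kernels of $k$-linear maps commute with the field extension $k\subset\bar k$, so $B_0\otimes_k\bar k=\bar k[V]^{H_{\bar k}}$. Suppose this algebra is finitely generated over $\bar k$. Each generator is a finite sum $\sum_ib_i\otimes\lambda_i$ with $b_i\in B_0$. The finitely many $b_i$ that occur generate a $k$-subalgebra $B'\subset B_0$ with $B'\otimes\bar k=B_0\otimes\bar k$. Then $(B_0/B')\otimes\bar k=0$, so $B'=B_0$. We may therefore assume that $k=K$ is algebraically closed.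

\emph{Characteristic $0$.} By (F6), $H$ is reduced, and Theorem~\ref{thm:B} applies.

\emph{Characteristic $p$.} Let $\mathfrak{n}$ be the nilradical of $K[H]$, so that $K[H_{\mathrm{red}}]=K[H]/\mathfrak{n}$. Since $K$ is perfect, $H_{\mathrm{red}}\times H_{\mathrm{red}}$ is reduced, so multiplication maps it into $H_{\mathrm{red}}$, and $H_{\mathrm{red}}$ is a closed subgroup. It is a linear algebraic group, so $B=K[V]^{H_{\mathrm{red}}}$ is finitely generated by Theorem~\ref{thm:B}. An element $f$ lies in $B$ exactly when $\Delta(f)-f\otimes1$ lies in $K[V]\otimes\mathfrak{n}$, the kernel of $K[V]\otimes K[H]\to K[V]\otimes K[H_{\mathrm{red}}]$. In particular $K[V]^H\subset B$.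

As $K[H]$ is noetherian, $\mathfrak{n}$ is nilpotent, so there is $q=p^n$ with $\nu^q=0$ for all $\nu\in\mathfrak{n}$. For $f\in B$ write $\Delta(f)-f\otimes1=\sum_if_i\otimes\nu_i$ with $\nu_i\in\mathfrak{n}$. The $q$-th power map is additive and $\Delta$ is multiplicative, so
\[
\Delta(f^q)-f^q\otimes1=(\Delta(f)-f\otimes1)^q=\sum_if_i^q\otimes\nu_i^q=0 .
\]
Hence $C=\{f^q:f\in B\}$ satisfies $C\subset K[V]^H\subset B$. The set $C$ is a subring, and it contains $K$ because $K$ is perfect. It is generated over $K$ by the $q$-th powers of generators of $B$, so it is noetherian. The algebra $B$ is finitely generated and integral over $C$, hence a finite $C$-module. Its submodule $K[V]^H$ is then a finite $C$-module, and so a finitely generated $K$-algebra.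
\end{proof}

\begin{remark}
The hypothesis on $R_u(H)$ in Theorem~\ref{thm:B} cannot simply be dropped: for $H=\mathbb{G}_a^m$ we have $R_u(H)=H$, and the counterexamples recalled in the introduction apply. We do not determine what happens when $\dim R_u(H)=2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Borel} Borel, \emph{Linear Algebraic Groups}.

\bibitem{Haboush} Haboush, Ann. of Math. \textbf{102} (1975).

\bibitem{InvTh} \emph{Invariant Theory}, \texttt{https://github.com/Vog0/public\_biblio}.

\bibitem{Nagata59} Nagata, Amer. J. Math. \textbf{81} (1959).

\bibitem{Nagata64} Nagata, J. Math. Kyoto Univ. \textbf{3} (1964).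

\end{thebibliography}
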